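# Kernels without odd cycles or Yablo patterns: a counterexample on the tree of finite sequences

## Odd cycles and the Yablo digraph as the only suspects

A digraph can be read as a system of sentences. Each vertex $u$ says "everything I point to is false". A consistent assignment of truth values is then a set $K$ of true vertices such that $u$ is in $K$ exactly when no vertex that $u$ points to is in $K$. Which digraphs have no such assignment?

Two reasons for failure come to mind. One is an odd cycle, with the liar as the loop. The other is an infinite pattern due to self-free reference: sentence $n$ says that all later sentences are false. The answer one would first guess is that these are the only reasons, up to harmless deformations of the infinite pattern. We make this guess precise and test it.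

Digraphs may be infinite throughout. A loop counts as a directed cycle of length $1$, and an **odd cycle** is a directed cycle of odd length. A digraph $G$ **contains** $H$ if $H$ is a subgraph of $G$. We write $N^+(u)$ for the set of out-neighbors of $u$, and $\omega=\{0,1,2,\dots\}=\mathbb N$. A **walk** is a finite or infinite sequence of vertices in which each vertex has an edge to the next. A **ray** is a one-way infinite directed path with distinct vertices. In a digraph without directed cycles, walks never repeat a vertex, so an infinite walk is the same thing as a ray.

**Definition (kernel).** A kernel of $G=(V,E)$ is a set $K\subseteq V$ that is *independent* (there is no edge $u\to v$ with $u,v\in K$, where $u=v$ is allowed) and *absorbing* (every $v\in V\setminus K$ has an edge $v\to k$ with $k\in K$).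

Independence says that $u\in K$ implies $N^+(u)\cap K=\emptyset$. Absorption says that $u\notin K$ implies $N^+(u)\cap K\ne\emptyset$. So $K$ is a kernel if and only if for every vertex $u$
$$u\in K\iff N^+(u)\cap K=\emptyset. \tag{1}$$

**Simple cases.**

- *Directed cycles.* On a directed cycle, (1) says that membership in $K$ alternates along the edges. This is possible exactly when the length is even.
- *Finite digraphs.* Richardson's theorem says that a finite digraph without odd cycles has a kernel.
- *No infinite walks.* Suppose $G$ has no infinite walk; call such a digraph *well-founded*. Every nonempty set $X$ of vertices then has a member with no out-neighbor in $X$, since otherwise we could walk inside $X$ forever. So recursion along edges is legitimate: once membership is decided for all of $N^+(u)$, (1) decides it for $u$. There is exactly one kernel.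
- *A single ray* $0\to1\to2\to\cdots$. The even numbers form a kernel, and so do the odd numbers. Infinity alone is no obstruction.
- *The Yablo digraph* $\mathbb Y$. Its vertex set is $\mathbb N$, and $n\to m$ is an edge exactly when $n<m$. It has no cycles. A kernel $K$ would have at most one element, since any two vertices are joined by an edge. It would be nonempty, since if $K=\emptyset$ then (1) puts every vertex into $K$. So $K=\{k\}$. But $k+1\notin K$ has only out-neighbors larger than $k+1$, none of them in $K$. Hence $\mathbb Y$ has no kernel.

So $\mathbb Y$ must be excluded, together with its disguises. Here are the disguises.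

**Definition (subdivision of $\mathbb Y$).** A subdivision $S$ of $\mathbb Y$ is obtained by replacing each edge $n\to m$ with a directed path $P_{n,m}$ from $n$ to $m$ of some finite length $\ell(n,m)\ge1$. Distinct such paths share no internal vertices, and no internal vertex is a vertex of $\mathbb Y$.

**Definition ($\mathcal I_f[\mathbb Y]$).** A digraph $G$ is an $\mathcal I_f[\mathbb Y]$ if there are a subdivision $S$ of $\mathbb Y$ and a map $h:V(S)\to V(G)$ such that

- (i) $h$ is a surjective homomorphism: edges $x\to y$ of $S$ go to edges $h(x)\to h(y)$ of $G$, and every vertex of $G$ is in the image;
- (ii) for every vertex $x$ of $S$, $h$ maps the set of out-neighbors of $x$ in $S$ onto the set of out-neighbors of $h(x)$ in $G$;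
- (iii) $h$ is finite-to-one: $h^{-1}(v)$ is finite for every vertex $v$ of $G$.

By (iii), every $\mathcal I_f[\mathbb Y]$ is infinite. The digraph $\mathbb Y$ itself is one, by the identity map. For an example with identifications, take $\ell(n,m)=2$ everywhere, so that $P_{n,m}$ is $n\to w_{n,m}\to m$, and for each $m\ge1$ glue all $w_{n,m}$ with $n<m$ to one vertex $w_m$. The result has the edges $n\to w_m$ for $n<m$ and $w_m\to m$. Condition (ii) holds at $n$, because $\{w_{n,m}:m>n\}$ goes onto $\{w_m:m>n\}$, and at $w_{n,m}$, because both out-neighborhoods are $\{m\}$. Condition (iii) holds because $w_m$ has the $m$ preimages $w_{0,m},\dots,w_{m-1,m}$. This digraph does have the kernel $\mathbb N$: there are no edges inside $\mathbb N$, and each $w_m$ points to $m$. So an $\mathcal I_f[\mathbb Y]$ may have a kernel. The guess is only that avoiding all of them suffices.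

**Conjecture (W).** If a digraph contains no odd cycle and no $\mathcal I_f[\mathbb Y]$, then it has a kernel.

The problem of proving or disproving (W) comes from "Reference patterns of semantic paradoxes and the problem of their graph-theoretic characterization", https://edoc.ub.uni-muenchen.de/35655/1/Beringer_Timo.pdf. All the cases above agree with it. Nevertheless it is false in ZFC.

**Theorem 1.** There is a digraph $G$ with $2^{\aleph_0}$ vertices such that

- (a) $G$ has no directed cycles at all (in particular no odd cycle);
- (b) there is no finite-to-one homomorphism from any subdivision of $\mathbb Y$ into $G$; in particular $G$ contains no $\mathcal I_f[\mathbb Y]$;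
- (c) $G$ has no kernel.

So Conjecture (W) is false.

## How far compactness goes: one finite cut per vertex

Before building $G$, let us try to prove the conjecture for acyclic digraphs. The natural tool is compactness: write (1) as a family of conditions, solve finitely many at a time, and pass to the limit. If all out-degrees are finite, each condition involves finitely many vertices and this works at once. In $\mathbb Y$ the out-degrees are infinite. The following theorem shows how far the method stretches.

**Theorem 2.** Let $G$ be an acyclic digraph such that every vertex $v$ has a finite set $P_v\not\ni v$ meeting every ray that starts at $v$. Then $G$ has a kernel.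

For instance, if all out-degrees are finite, then $P_v=N^+(v)$ works. In $\mathbb Y$ the hypothesis fails: the rays $0\to m\to m+1\to\cdots$, for $m\ge1$, are not all met by one finite set $P\not\ni0$, since any $m>\max P$ gives a ray that avoids $P$.

*Proof.*

**Step 1: cut off a region around each vertex.** The purpose is to isolate a part of $G$ that depends on the rest only through finitely many vertices. Let $R_v$ be the set of vertices reachable from $v$ in $G-P_v$, including $v$. Then $R_v\cap P_v=\emptyset$. If $u\in R_v$ and $w\in N^+(u)$, then either $w\in P_v$, or $w$ is reachable in $G-P_v$ too. Hence $N^+(u)\subseteq R_v\cup P_v$.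

**Step 2: finite unions of regions are well-founded.** We need this to do recursion. We claim that for $v_1,\dots,v_m$ the digraph $G[R_{v_1}\cup\dots\cup R_{v_m}]$ has no ray. Suppose $x_0x_1x_2\dots$ is one. Some $i$ has $x_n\in R_{v_i}$ for infinitely many $n$. For each such $n$, take a path from $v_i$ to $x_n$ in $G-P_{v_i}$ and continue with $x_{n+1}x_{n+2}\dots$. This is an infinite walk in an acyclic digraph, so it is a ray starting at $v_i$, and it meets $P_{v_i}$. The part up to $x_n$ avoids $P_{v_i}$, so it meets $P_{v_i}$ at some $x_{n'}$ with $n'>n$. As this holds for infinitely many $n$, infinitely many of the distinct vertices $x_{n'}$ lie in the finite set $P_{v_i}$, a contradiction. Since $G$ is acyclic, having no ray means being well-founded.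

**Step 3: the boundary values determine everything in the region.** Let $\tau\in2^{P_v}$. By Steps 1 and 2 and recursion along edges, there is a unique function $\mathrm{val}_{v,\tau}:R_v\cup P_v\to\{0,1\}$ that extends $\tau$ and satisfies, for $u\in R_v$,
$$\mathrm{val}_{v,\tau}(u)=1\iff \mathrm{val}_{v,\tau}(w)=0\text{ for all }w\in N^+(u).$$

**Step 4: turn (1) into clopen conditions.** Give $2^V$ the product topology; it is compact by Tychonoff's theorem. For $u\in R_v$ let
$$C(v,u)=\{p\in2^V: p(u)=\mathrm{val}_{v,\,p\restriction P_v}(u)\}.$$
Membership of $p$ in $C(v,u)$ depends only on the finitely many coordinates in $P_v\cup\{u\}$, so $C(v,u)$ is clopen.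

**Step 5: finitely many conditions are consistent.** Take finitely many of these sets, with first arguments $v_1,\dots,v_m$, and put $R=R_{v_1}\cup\dots\cup R_{v_m}$. Let $p=0$ outside $R$. On $R$, by recursion on the well-founded digraph $G[R]$, let $p(u)=1$ if and only if $p(w)=0$ for all $w\in N^+(u)$. On each $R_{v_i}$ the function $p$ obeys the rule that defines $\mathrm{val}_{v_i,\tau}$ with $\tau=p\restriction P_{v_i}$. By uniqueness, $p=\mathrm{val}_{v_i,\,p\restriction P_{v_i}}$ on $R_{v_i}$. So $p$ is in all the chosen sets.

**Step 6: pass to the limit.** By compactness some $p\in2^V$ lies in every $C(v,u)$. For every $v$ we then have $p=\mathrm{val}_{v,\,p\restriction P_v}$ on $R_v\cup P_v$, a set that contains $v$ and, by Step 1, $N^+(v)$. Hence $p(v)=1$ if and only if $p(w)=0$ for all $w\in N^+(v)$. By (1), $p^{-1}(1)$ is a kernel. $\square$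

The proof uses one finite set $P_v$ that cuts *all* rays from $v$. If the finite set may depend on the ray, then after deleting any one of these sets other rays from $v$ can survive, $G[R_v]$ need not be well-founded, and the recursion of Step 3 has nowhere to start. This is the gap in which the counterexample lives: a finite cut for each vertex and each ray, but not one for each vertex. Such cuts will be enough to keep finite-to-one images of $\mathbb Y$ out.

## Bits on the tree of finite sequences

It is easier to construct an unsolvable system of Boolean equations first, and to turn it into a digraph afterwards. The equation for a variable may read certain other variables; "reads" gives a dependence digraph on the variables.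

**A first design.** Descent of natural numbers is a good source of contradictions. Let $e_n\in2^\omega$ for $n\in\omega$, and let $m(e)$ be the least $l$ with $e(l)=0$, or $0$ if there is none. Consider the equations
$$e_n(l)=1\iff l\le m(e_{n+1})\qquad(n,l\in\omega).$$
A solution would satisfy $m(e_n)=m(e_{n+1})+1$ for all $n$, so $m(e_0)\ge n$ for all $n$, which is impossible. So the system is unsolvable. But its dependence digraph has all edges $(n,l)\to(n+1,i)$, and it contains a subdivision of $\mathbb Y$: represent $n$ by $(n,0)$, and run $P_{n,m}$ from $(n,0)$ through $(n+1,i),\dots,(m-1,i)$ to $(m,0)$, where $i\ge1$ is a code for the pair $(n,m)$ and different pairs have different codes. There is infinitely much room on each level, and infinitely many disjoint paths from $(0,0)$ pass through level $1$.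

**Narrow passages.** To remove the room, we branch and restrict who may see whom. Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, called *nodes*; $sk$ is $s$ extended by the entry $k$, and $sk$ is a *child* of $s$; $|s|$ is the length of $s$, and $\xi\restriction d$ is the initial segment of length $d$ of $\xi\in\omega^\omega$. Each node $s$ carries a sequence of bits $e_s\in2^\omega$. The rule is: *bit $l$ of node $s$ may read all bits of the children $sk$ with $k\ge l$, and nothing else.* Then child $k$ is seen only by the bits $0,1,\dots,k$ of its parent, which are finitely many. A walk that descends along a branch $\xi$ must squeeze through finitely many places at each level, though how many depends on $\xi$.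

With $J_l=\{(k,i)\in\omega\times\omega:k\ge l\}$, the equations have the form
$$e_s(l)=\Phi_l\big((e_{sk})_{k\ge l}\big)\qquad\text{for all }s\in\omega^{<\omega},\ l\in\omega, \tag{2}$$
where $\Phi_l:2^{J_l}\to\{0,1\}$, and $y\in2^{J_l}$ is regarded as a sequence $(y_k)_{k\ge l}$ with $y_k\in2^\omega$.

**Two obstacles.** First, the descent above does not transfer directly. To pass the number stored at child $k$ up to $s$ we have only the $k+1$ bits $0,\dots,k$ that see that child; child $0$ is seen by one bit. Second, the $\Phi_l$ must be infinitary. If each $\Phi_l$ depended on finitely many coordinates, each equation in (2) would define a clopen subset of the compact space $2^{\omega^{<\omega}\times\omega}$. Any finitely many of the equations can be solved by setting all other variables to $0$ and computing the finitely many variables on the left-hand sides in order of decreasing $|s|$. By compactness all of (2) would be solvable.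

We want numbers $\mu(e_s)$ such that every solution of (2) has $\mu(e_s)=1+\mu(e_{sk})$ for *some* child $sk$. Writing $x(k)=\mu(e_{sk})$, bit $l$ knows only the tail $(x(k))_{k\ge l}$. So ask what all bits know in common. They know the class of $x$ under eventual equality, and hence a representative $r$ of that class, chosen in advance. All bits together can spell out $r$ completely. Moreover $r(k)=x(k)$ from some point on, and bit $l$ can see whether agreement holds from $l$ on. So the node can publish $r$ and a place from which $r$ is correct, and thereby the exact value of one child, without any bit looking left of its own position. Which child is read depends on $x$.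

## The selector, the decoder and the functions $\Phi_l$

**Selector.** For $x,y\in\omega^\omega$ write $x\sim y$ if $x(k)=y(k)$ for all but finitely many $k$. By the axiom of choice, fix $\rho:\omega^\omega\to\omega^\omega$ with $\rho(x)\sim x$ for all $x$, and $\rho(x)=\rho(y)$ whenever $x\sim y$. For example, $x=(7,7,7,3,0,0,0,\dots)$ is equivalent to $(0,0,0,\dots)$. If the latter is the chosen representative, then $\rho(x)=(0,0,0,\dots)$, which agrees with $x$ exactly from position $4$ on.

**Code.** Fix an injection $c:\omega^\omega\to2^\omega$. One possibility is $c(r)=1^{r(0)}0\,1^{r(1)}0\,1^{r(2)}0\cdots$, where $1^q$ stands for $q$ ones. The examples below use this $c$.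

**Decoder $\mu:2^\omega\to\omega$.** Let $e\in2^\omega$. Suppose there is $r\in\omega^\omega$ with $e(2j)=c(r)(j)$ for all $j$ (it is unique, since $c$ is injective), and suppose that $e(2j+1)=1$ for some $j$. Then let $j_0$ be the least such $j$ and put
$$\mu(e)=1+r(2j_0+1).$$
Otherwise put $\mu(e)=0$. So the even bits spell a sequence $r$, and the first odd position carrying a $1$ tells where to evaluate it. For example, let $r=(0,1,2,3,\dots)$, let the even bits of $e$ spell $c(r)$, and let $e(1)=e(3)=0$, $e(5)=1$. Then $j_0=2$ and $\mu(e)=1+r(5)=6$.

**The functions $\Phi_l$.** For $y\in2^{J_l}$ let $x^y\in\omega^\omega$ be given by $x^y(k)=\mu(y_k)$ for $k\ge l$ and $x^y(k)=0$ for $k<l$, and let $r=\rho(x^y)$. The zeros only fill the places that bit $l$ cannot see; they do not affect $r$. Define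

- if $l=2j$: $\Phi_l(y)=c(r)(j)$;
- if $l=2j+1$: $\Phi_l(y)=1$ if and only if $\mu(y_k)=r(k)$ for all $k\ge l$.

Continue the example: suppose the children of $s$ have values $x=(7,7,7,3,0,0,\dots)$ and $r=(0,0,\dots)$. The even bits of $e_s$ prescribed by (2) spell $c(r)=000\cdots$. The odd bits $1$ and $3$ are $0$, because $x(3)\ne r(3)$, and the odd bits $5,7,\dots$ are $1$. Decoding, $j_0=2$ and $\mu(e_s)=1+r(5)=1$, which is $1+x(5)$.

**Lemma 3.** There is no family $(e_s)_{s\in\omega^{<\omega}}$ in $2^\omega$ satisfying (2).

*Proof.* Suppose (2) holds.

**Step 1: all bits of a node use the same representative.** Fix $s$, and put $x_s(k)=\mu(e_{sk})$ and $r_s=\rho(x_s)$. For each $l$, the sequence $x^y$ formed from $y=(e_{sk})_{k\ge l}$ agrees with $x_s$ at all $k\ge l$, so it differs from $x_s$ in at most $l$ places. Hence $x^y\sim x_s$ and $\rho(x^y)=r_s$. So the $r$ used in $\Phi_l(y)$ is $r_s$ for every $l$.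

**Step 2: read off the bits.** By Step 1 and (2), $e_s(2j)=c(r_s)(j)$ for all $j$. Also $e_s(2j+1)=1$ if and only if $x_s(k)=r_s(k)$ for all $k\ge2j+1$. Since $r_s\sim x_s$, there are $j$ of the latter kind. Let $j_0$ be the least.

**Step 3: descend.** By Step 2 we are in the first case of the definition of $\mu(e_s)$, with $r=r_s$ and this $j_0$. Put $k=2j_0+1$. Agreement holds at $k$ itself, so
$$\mu(e_s)=1+r_s(k)=1+x_s(k)=1+\mu(e_{sk}).$$
So every node $s$ has a child $sk$ with $\mu(e_{sk})<\mu(e_s)$. Iterating from $s=\emptyset$ gives an infinite strictly decreasing sequence of natural numbers, a contradiction. $\square$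

## A kernel gadget for arbitrary Boolean functions

The purpose of this section is to turn (2) into a digraph. In terms of truth values, (1) says that each vertex is the NOR of its out-neighbors: true if and only if all of them are false. Any Boolean function can be built from NORs in two layers plus negations. Suppose $\Phi$ has inputs $e(\alpha)$, given by vertices $v_\alpha$. Add negations $n_\alpha\to v_\alpha$. For each input pattern $a$ with $\Phi(a)=0$, add a vertex $g_a$ pointing to $v_\alpha$ if $a(\alpha)=0$ and to $n_\alpha$ if $a(\alpha)=1$. Then $g_a$ is true exactly when the actual input is $a$. Finally let $v$ point to all these $g_a$. Then $v$ is true exactly when the actual input is not among the zeros of $\Phi$, that is, when $\Phi=1$. For example, "$p$ and $q$" has zeros $00,01,10$. So $v$ points to $g_{00},g_{01},g_{10}$, where $g_{00}\to v_p,v_q$, and $g_{01}\to v_p,n_q$, and $g_{10}\to n_p,v_q$. If $p$ and $q$ are both true, each of the three $g$'s points to something true, so all are false and $v$ is true.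

**The digraph $G$.** The vertices, for $s\in\omega^{<\omega}$ and $l\in\omega$, are

- $v(s,l)$;
- $n(s,l)$;
- $g(s,l,a)$ for each $a\in2^{J_l}$ with $\Phi_l(a)=0$.

All these are distinct. The *node* of each of them is $s$. The edges are

- $n(s,l)\to v(s,l)$;
- $v(s,l)\to g(s,l,a)$ for all $a\in\Phi_l^{-1}(0)$;
- for each $(k,i)\in J_l$ (so $k\ge l$): $g(s,l,a)\to v(sk,i)$ if $a(k,i)=0$, and $g(s,l,a)\to n(sk,i)$ if $a(k,i)=1$.

Two facts can be read off the list of edges.

**(F1)** Along an edge the node either stays the same or is extended by exactly one entry. Within a fixed node the only edges are $n\to v$ and $v\to g$. Hence a walk has at most $3$ consecutive vertices with the same node.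

**(F2)** The only in-neighbor of $g(t,l,a)$ is $v(t,l)$. Every edge from node $t$ to node $tk'$ starts at some $g(t,l,a)$ with $l\le k'$.

## No cycle, no kernel, continuum many vertices

**Acyclicity.** By (F1) nodes never shrink along a walk, so a cycle would stay within one node. The edges inside a node go from $n$ to $v$ and from $v$ to $g$, and these contain no cycle. This proves (a) of Theorem 1.

**No kernel.** We show that a kernel would solve (2). Let $K$ be a kernel, and put $e_s(l)=1$ if and only if $v(s,l)\in K$. Apply (1) to the three kinds of vertices.

The only out-neighbor of $n(s,l)$ is $v(s,l)$. So $n(s,l)\in K$ if and only if $e_s(l)=0$.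

Next, $g(s,l,a)\in K$ if and only if it has no out-neighbor in $K$. This means that for all $(k,i)\in J_l$: if $a(k,i)=0$, then $v(sk,i)\notin K$, that is, $e_{sk}(i)=0$; and if $a(k,i)=1$, then $n(sk,i)\notin K$, that is, $e_{sk}(i)=1$. Together, $g(s,l,a)\in K$ if and only if $a=(e_{sk})_{k\ge l}$.

Finally, $v(s,l)\in K$ if and only if no $a\in\Phi_l^{-1}(0)$ equals $(e_{sk})_{k\ge l}$, that is, if and only if $\Phi_l\big((e_{sk})_{k\ge l}\big)=1$.

So $(e_s)$ satisfies (2), contradicting Lemma 3. This proves (c).

**Number of vertices.** There are countably many pairs $(s,l)$, and each $J_l$ is countable, so there are at most $2^{\aleph_0}$ vertices. For the lower bound we show that $|\Phi_1^{-1}(0)|=2^{\aleph_0}$.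

First, each value of $\mu$ is attained by continuum many $e$. The value $0$ is attained by all $e$ whose odd bits are all $0$. The value $1+q$ is attained by all $e$ whose even bits spell $c(r)$ for some $r$ with $r(1)=q$ and which have $e(1)=1$, because then $j_0=0$ and $\mu(e)=1+r(1)$; there are continuum many such $r$.

Now fix $z\in\omega^\omega$ and let $\rho_z=\rho(z)$. Take $y\in2^{J_1}$ with $\mu(y_1)\ne\rho_z(1)$ and $\mu(y_k)=\rho_z(k)$ for all $k\ge2$. Then $x^y\sim\rho_z\sim z$, so $\rho(x^y)=\rho_z$. Since $\mu(y_1)\neq\rho_z(1)$, we get $\Phi_1(y)=0$. For $y_1$ alone there are continuum many choices, and for the other $y_k$ at least one. So $|V(G)|=2^{\aleph_0}$.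

## Finite cuts along a branch exclude Yablo patterns

It remains to prove (b). The following lemma makes the narrow passages precise.

**Lemma 4.** Let $\xi\in\omega^\omega$, $d\in\omega$, and let
$$Q=\{v(\xi{\restriction}(d+1),l): l\le\xi(d+1)\},$$
a finite set. Every walk in $G$ from a vertex with node $\xi{\restriction}d$ to a vertex whose node is $\xi{\restriction}m$ for some $m\ge d+2$ contains a vertex of $Q$.

*Proof.* Put $t=\xi{\restriction}(d+1)$ and $k'=\xi(d+1)$, so $tk'=\xi{\restriction}(d+2)$. By (F1) the node grows by single entries and never shrinks, so its successive values are $\xi{\restriction}d,\xi{\restriction}(d+1),\dots,\xi{\restriction}m$. In particular the walk uses an edge from node $t$ to node $tk'$. By (F2) this edge starts at some $g(t,l,a)$ with $l\le k'$. This vertex is not the first of the walk, because the first vertex has node $\xi{\restriction}d\ne t$. So it has a predecessor on the walk, which by (F2) is $v(t,l)\in Q$. $\square$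

**Proof of (b).** Let $S$ be a subdivision of $\mathbb Y$, with paths $P_{m,n}$ replacing the edges $m\to n$, and suppose that $h:S\to G$ is a finite-to-one homomorphism.

**Step 1: find the branch.** The image under $h$ of the concatenation $P_{0,1}P_{1,2}P_{2,3}\cdots$ is an infinite walk in $G$. By (F1) its nodes are successively extended, and no node lasts for more than $3$ consecutive vertices. So the nodes increase to some $\xi\in\omega^\omega$. The vertex $n$ occurs at position at least $n$ in the concatenation, so the length of the node of $h(n)$ tends to infinity.

**Step 2: apply the cut to infinitely many disjoint paths.** Let $\xi{\restriction}d$ be the node of $h(0)$, and let $Q$ be as in Lemma 4. For all large $n$ the node of $h(n)$ is $\xi{\restriction}m$ with $m\ge d+2$. The image of $P_{0,n}$ is a walk from $h(0)$ to $h(n)$, so by Lemma 4 the path $P_{0,n}$ contains a vertex $z_n$ with $h(z_n)\in Q$. Vertices of $Q$ have nodes of length $d+1$, while $h(0)$ and $h(n)$ have nodes of length $d$ and at least $d+2$. Hence $z_n\ne0$ and $z_n\ne n$, so $z_n$ is an internal vertex of $P_{0,n}$.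

**Step 3: count.** Distinct paths $P_{0,n}$ share no internal vertices, so the $z_n$ are pairwise distinct. Infinitely many vertices of $S$ are thus mapped into the finite set $Q$, so some vertex of $Q$ has infinitely many preimages. This contradicts finite-to-one.

Finally, if a subgraph $G'\subseteq G$ were an $\mathcal I_f[\mathbb Y]$, then its map $h:S\to G'$, viewed as a map into $G$, would be a finite-to-one homomorphism by (i) and (iii). So $G$ contains no $\mathcal I_f[\mathbb Y]$. Condition (ii) was not needed. This completes the proof of Theorem 1. $\blacksquare$

## Separating a vertex from a ray, and semikernels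

The cuts $Q$ give more than (b), and $G$ can be trimmed so that not even a partial kernel exists.

**Definition (domination).** A vertex $u$ *dominates* a ray $R$ if there are infinitely many directed paths from $u$ to $R$, pairwise disjoint except at $u$. In $\mathbb Y$, the vertex $0$ dominates the ray $1\to2\to3\to\cdots$ by the edges $0\to m$.

**Definition (semikernel).** A semikernel is an independent set $L$ such that every $w\in N^+(L)$ has an out-neighbor in $L$, where $N^+(L)$ is the set of out-neighbors of vertices in $L$. The empty set is one. In the disjoint union of an edge $a\to b$ and a directed $3$-cycle, $\{b\}$ is a nonempty semikernel, though there is no kernel. In $\mathbb Y$ there is no nonempty semikernel: by independence it would be some $\{k\}$, and $k+1\in N^+(k)$ does not point to $k$.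

**Theorem 5.** The digraph $G$ of Theorem 1 has, moreover, the following property.

(S) For every vertex $u$ and every ray $R$ there are a finite set $P\not\ni u$ and a tail $R'$ of $R$ such that every directed path from $u$ to $R'$ meets $P$. In particular no vertex dominates any ray.

Furthermore, $G$ has a nonempty induced subgraph $G'$ which also satisfies (a), (b), (S), and which has no kernel and not even a nonempty semikernel.

*Proof.*

**Step 1: property (S) from Lemma 4.** By (F1) the nodes along $R$ increase to some $\xi\in\omega^\omega$. Let $s$ be the node of $u$ and $d=|s|$.

If $s\ne\xi{\restriction}d$, let $R'$ be a tail of $R$ all of whose nodes have length at least $d$. These nodes start with $\xi{\restriction}d$, so they do not extend $s$. Vertices reachable from $u$ have nodes extending $s$, so none of them is in $R'$. There is no path from $u$ to $R'$, and $P=\emptyset$ works.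

If $s=\xi{\restriction}d$, let $P=Q$ from Lemma 4, and let $R'$ be a tail of $R$ with all nodes of length at least $d+2$. Every path from $u$ to $R'$ meets $Q$ by Lemma 4, and $u\notin Q$ because the nodes differ.

**Step 2: no domination.** Suppose there were infinitely many directed paths from $u$ to $R$, disjoint except at $u$. Their endpoints on $R$ other than $u$ are distinct, and all but finitely many vertices of $R$ lie in $R'$, so infinitely many of the paths end in $R'$. Each of these meets $P\not\ni u$, and they do so in distinct vertices. But $P$ is finite, a contradiction.

**Step 3: remove a maximal semikernel.** The union of a chain of semikernels is a semikernel: two vertices of the union lie in one member of the chain, which gives independence, and an out-neighbor of the union is an out-neighbor of some member, so it points into that member. By Zorn's lemma there is a maximal semikernel $L$ of $G$. Let $N^-(L)$ be the set of vertices with an out-neighbor in $L$, and let $G'=G-(L\cup N^-(L))$. If $G'$ were empty, then every vertex outside $L$ would point into $L$, and the independent set $L$ would be a kernel, contrary to (c). So $G'\ne\emptyset$.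

**Step 4: $G'$ has no nonempty semikernel.** Suppose $L'\ne\emptyset$ is a semikernel of $G'$. We show that $L\cup L'$ is a semikernel of $G$, contradicting maximality.

- There is no edge from $L'$ to $L$, since $L'\cap N^-(L)=\emptyset$.
- There is no edge from $L$ to $L'$, since $N^+(L)\subseteq N^-(L)$, as $L$ is a semikernel, and $L'\cap N^-(L)=\emptyset$. So $L\cup L'$ is independent.
- Out-neighbors of $L$ are in $N^-(L)$. An out-neighbor of $L'$ is not in $L$, so it lies in $N^-(L)$ or in $G'$; in the latter case it points into $L'$, as $L'$ is a semikernel of $G'$. So all out-neighbors of $L\cup L'$ lie in $N^-(L)\cup N^-(L')$.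

**Step 5: the remaining properties.** A kernel of the nonempty digraph $G'$ would be nonempty, because it is absorbing. It would also be a semikernel, since by independence the out-neighbors of its vertices lie outside it and are therefore absorbed. So $G'$ has no kernel. Properties (a), (b), (S) pass to subgraphs: cycles of $G'$ and homomorphisms into $G'$ are cycles of $G$ and homomorphisms into $G$, and for (S) one takes $P\cap V(G')$ and the same $R'$. $\square$

Compare (S) with Theorem 2. Property (S) has the form "for every vertex and every ray there is a finite separating set". Interchange the last two quantifiers: for every $u$ there is a finite $P_u\not\ni u$ such that every ray $R$ has a tail $R'$ for which all directed paths from $u$ to $R'$ meet $P_u$. If $R$ starts at $u$, then an initial segment of $R$ is a path from $u$ to $R'$, so $R$ meets $P_u$. This is the hypothesis of Theorem 2, so an acyclic digraph with the interchanged property has a kernel. For acyclic digraphs the exact place where (S) fails to suffice is therefore this interchange.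

One can see directly that $G$ fails the hypothesis of Theorem 2. Pick $a\in\Phi_1^{-1}(0)$, which is a nonempty set as shown above, and let $u=g(\emptyset,1,a)$. For every $k\ge1$, $u$ points to $v(sk,1)$ or to $n(sk,1)\to v(sk,1)$ with $s=\emptyset$. From $v(sk,1)$ we go to $g(sk,1,a)$, then to the child of $sk$ with last entry $1$ in the same manner, and so on. This gives a ray from $u$ whose later vertices all have nodes beginning with $k$. The rays for different $k$ are disjoint except at $u$, so no finite set $P\not\ni u$ meets all of them.

## The countable dependence digraph

The continuum many vertices of $G$ come from the vertices $g(s,l,a)$, one for each zero of $\Phi_l$. The pattern of dependence behind them is countable.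

**Corollary 6.** Let $D$ be the countable acyclic digraph on $\omega^{<\omega}\times\omega$ with $(s,l)\to(sk,i)$ if and only if $k\ge l$. There is no finite-to-one homomorphism from a subdivision of $\mathbb Y$ into $D$. Yet there are Boolean functions $\Phi_l$, each reading only the values at out-neighbors, such that the system "value of $(s,l)$ $=\Phi_l($values at $N^+(s,l))$" has no solution.

*Proof.* $D$ is acyclic because each edge lengthens the node by one entry. The out-neighbors of $(s,l)$ are the $(sk,i)$ with $(k,i)\in J_l$. With $e_s(l)$ for the value of $(s,l)$, the system for the functions $\Phi_l$ defined above is exactly (2), and it is unsolvable by Lemma 3.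

For the first claim we repeat the proof of (b) with the cut
$$Q_D=\{(\xi{\restriction}(d+1),l): l\le\xi(d+1)\}.$$
A walk in $D$ from node $\xi{\restriction}d$ to node $\xi{\restriction}m$ with $m\ge d+2$ uses an edge from node $t=\xi{\restriction}(d+1)$ to node $tk'$, where $k'=\xi(d+1)$. This edge starts at some $(t,l)$ with $l\le k'$, so the walk contains a vertex of $Q_D$. Now let $h$ be a finite-to-one homomorphism from a subdivision $S$ into $D$. The image of $P_{0,1}P_{1,2}\cdots$ is an infinite walk, its nodes increase to some $\xi\in\omega^\omega$, and the length of the node of $h(n)$ tends to infinity. Let $\xi{\restriction}d$ be the node of $h(0)$. For all large $n$ the path $P_{0,n}$ contains a vertex $z_n$ with $h(z_n)\in Q_D$. Comparing lengths of nodes, $z_n$ is neither $0$ nor $n$, so it is internal to $P_{0,n}$, and the $z_n$ are pairwise distinct. Infinitely many vertices of $S$ are mapped into the finite set $Q_D$, a contradiction. $\square$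

This does not give a countable counterexample to (W): the corollary concerns a system of arbitrary Boolean functions on $D$, while kernels are solutions of the NOR system (1), and our translation from one to the other used continuum many auxiliary vertices. The digraph $G$ has size continuum and uses the axiom of choice through $\rho$. Whether (W) holds for countable digraphs is not decided here.
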